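\title{The Touch Points of Integrated Brownian Motion Plus $t^4$ and Its Invelope Are Isolated}

\begin{abstract}
Let $Y$ be two-sided integrated Brownian motion plus $t^4$, and let $H$ be its invelope: the almost surely unique function above $Y$ whose second derivative is convex and whose third derivative increases only where $H=Y$. We prove the conjecture that the points of touch of $H$ and $Y$ are isolated. We also show that $H$ is a cubic spline whose knots are exactly the touch points, and that, off an event of arbitrarily small probability, a unit interval contains two touch points at distance at most $\rho$ with probability $O(\rho^{\alpha})$ for every $\alpha<\frac12$. The proof is a first-moment bound on close pairs of touch points. It combines a persistence estimate for integrated Brownian motion with a deterministic comparison of two invelopes, which is turned into a probability bound by averaging over drifts.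
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $W$ be a standard two-sided Brownian motion on $\mathbb{R}$ with $W(0)=0$, and let
\[
Y(t)=\begin{cases}\int_0^t W(s)\,ds+t^4, & t\ge 0,\\[2pt] \int_t^0 W(s)\,ds+t^4, & t<0.\end{cases}
\]
A function $H:\mathbb{R}\to\mathbb{R}$ is an \emph{invelope} of a continuous function $y:\mathbb{R}\to\mathbb{R}$ if
\begin{itemize}
\item[(i)] $H(t)\ge y(t)$ for all $t$;
\item[(ii)] $H$ is twice differentiable and $H''$ is convex;
\item[(iii)] $\int_{\mathbb{R}}(H-y)\,d\mu=0$, where $\mu=dH'''$.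
\end{itemize}
A convex function on $\mathbb{R}$ is locally Lipschitz, and its right derivative is nondecreasing and right-continuous. Thus (ii) gives $H\in C^2(\mathbb{R})$. We write $H'''$ for the right derivative of $H''$, which is the derivative except at countably many points, and $\mu$ for the nonnegative measure with $\mu((a,b])=H'''(b)-H'''(a)$. Since $\{H>y\}$ is open, (iii) says that $\operatorname{supp}\mu\subset\{H=y\}$: the functions touch wherever $H'''$ strictly increases.

\begin{theorem}[Groeneboom, Jongbloed and Wellner]\label{thm:GJW}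
Almost surely, $Y$ has exactly one invelope $H$.
\end{theorem}

This is the only fact about $H$ that we take as given. The \emph{touch points} are the points of the random closed set
\[
Z=\{t\in\mathbb{R}: H(t)=Y(t)\}.
\]
The conjecture in \cite{invelope} is that they are the realization of a locally finite point process. We prove it.

\begin{theorem}\label{thm:main}
Almost surely, $Z\cap K$ is finite for every bounded interval $K$.
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(1)] Almost surely $Z=\operatorname{supp}\mu$. Thus $Z$ is locally finite and unbounded in both directions, $H'''$ is a step function with a strictly positive jump at every touch point, and $H$ is a cubic spline whose knots are exactly the touch points.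
\item[(2)] For every $\alpha<\frac12$ and $\zeta>0$ there is $C$ such that for all $\rho\in(0,1)$,
\[
\mathbb{P}\bigl(\text{there are } s<t \text{ in } Z\cap[0,1] \text{ with } t-s\le\rho\bigr)\le\zeta+C\rho^{\alpha}.
\]
\item[(3)] Theorem~\ref{thm:main} and part (1) remain true for the process $\sigma(Y(t)-t^4)+at^4$ with $\sigma,a>0$, and for $Y+\varphi$ whenever $\varphi'$ is absolutely continuous with $\varphi''\in L^2(\mathbb{R})$.
\end{itemize}
\end{theorem}

On an open interval without touch points $\mu$ vanishes, so $H''$ is affine and $H$ is a cubic polynomial. The set $Z$ therefore decides what kind of function $H$ is: a cubic spline if $Z$ is locally finite, possibly something much wilder if $Z$ has accumulation points. Conditions (i)--(iii) alone do not decide the matter. Without noise, $y(t)=t^4$ is an invelope of itself, because $12t^2$ is convex, and every point is a touch point. The noise works against contact. At a touch point $s$ the $C^2$ function $H$ is tangent to $Y$ from above, so on both sides of $s$ the path $Y$ stays below a parabola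 tangent to it. But at distance $x$ from $s$ the deviation of $Y$ from its tangent line has order $x^{3/2}$, much larger than $x^2$, and has no preferred sign; a fixed point is almost surely not a touch point (Remark~\ref{rem:fixed}). One guesses that $Z$ is thin. Thin is not the same as discrete, however: the zero set of Brownian motion also misses each fixed nonzero point almost surely, and it has no isolated points. As the count in the next section shows, the bounds that come from the local behavior of the path fall short of excluding accumulation, and the proof must use how the invelope near a point depends on the path far away.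

\section{Contact relations and the idea of the proof}\label{sec:idea}

\subsection{Notation and contact relations}

Put $V(t)=W(t)$ for $t\ge0$ and $V(t)=-W(t)$ for $t<0$. Then $V$ is again a standard two-sided Brownian motion, and $Y(t)=\int_0^tV+t^4$ for all real $t$. Let $\Omega$ be the space of continuous $v:\mathbb{R}\to\mathbb{R}$ with $v(0)=0$. For $v\in\Omega$ put $J_v(t)=\int_0^tv$ and $Y_v(t)=J_v(t)+t^4$; an invelope of $Y_v$ is also called an invelope of $v$. To an invelope $H$ of $v$ we attach
\[
N=H-Y_v\ge0,\qquad Z=\{N=0\},\qquad g=H-t^4,\qquad h=g''=H''-12t^2,\qquad \mu=dH'''.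
\]
So $N=g-J_v$ is the gap, $g\in C^2$ lies above $J_v\in C^1$, and we call $h$ the \emph{curvature}; it is locally Lipschitz. A point $z\in Z$ minimizes $N$, so $N'(z)=0$. Hence
\begin{equation}\label{eq:contact}
g(z)=J_v(z)\quad\text{and}\quad g'(z)=v(z)\qquad\text{for } z\in Z .
\end{equation}
Subtracting the common tangent at $z$ from $J_v\le g$ gives, for $z\in Z$ and $u\in\mathbb{R}$,
\begin{equation}\label{eq:parabola}
\int_z^u\bigl(v-v(z)\bigr)\le g(u)-g(z)-g'(z)(u-z)\le\tfrac12(u-z)^2\max|h| ,
\end{equation}
where the maximum is over the interval with endpoints $z$ and $u$.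

\subsection{Counting close pairs}\label{sub:count}

This subsection is heuristic; logarithms and small losses in exponents are ignored. Cut $[0,1]$ into cells of length $\delta$. If a cell contains a touch point, then by \eqref{eq:parabola} the integral of the Brownian increments, started at either end of the cell and run away from it, stays below a barrier that is natural at scale $\delta$. Persistence below such a barrier up to distance $\tau$ has probability at most about $(\delta/\tau)^{1/4}$ (Section~\ref{sec:brownian}). Two sides give $\delta^{1/2}$ per cell, and there are $\delta^{-1}$ cells: the resulting bound $\delta^{-1/2}$ on the expected number of occupied cells is useless.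

So we count pairs. If $Z\cap[0,1]$ is infinite, there are touch points $s<t$ with $t-s\approx r$ for infinitely many dyadic scales $r$. Take $\delta=r^4$, so that there are $r^{-7}$ pairs of cells at distance about $r$. A pair of touch points forces three things.
\begin{itemize}
\item[(a)] \emph{Persistence on four sides.} Outward, up to distance $1$, the cost is $(r^4)^{1/4}=r$ twice; inward, up to distance about $r$, it is $(r^3)^{1/4}$ twice. The total is $r^{7/2}$.
\item[(b)] \emph{Slope and area.} By \eqref{eq:contact}, $V(t)-V(s)=g'(t)-g'(s)=O(r)$ instead of the typical $r^{1/2}$, and $\int_s^tV$ agrees with the trapezoidal rule up to $O(r^3)$ instead of the typical $r^{3/2}$. The cost is $r^{1/2}\cdot r^{3/2}=r^2$.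
\item[(c)] \emph{Curvature.} By \eqref{eq:contact}, $(V(t)-V(s))/(t-s)$ is the mean of $h$ over $[s,t]$, so the path between the two points determines the curvature near the pair up to $O(r)$. We shall see that the path to the right of the pair predicts this curvature as well, and so does the path to the left. Each agreement costs $r$.
\end{itemize}
The local constraints (a) and (b) leave $r^{-7}\cdot r^{7/2}\cdot r^2=r^{-3/2}$. With (c) the product is $r^{1/2}$, which is summable over dyadic $r$. The choice $\delta=r^4$ comes from (b) and (c): the oscillation $\delta^{1/2}$ of $V$ on a cell blurs the area by $r\delta^{1/2}$ and the curvature by $\delta^{1/2}/r$, which equal the intrinsic errors $r^3$ and $r$ exactly when $\delta=r^4$. Finer cells would lose, since the number of pairs grows like $\delta^{-2}$ while (a) gains only $\delta$.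

\subsection{Why one side of the path predicts the curvature}

The mechanism behind (c) is visible for splines with fixed knots.

\begin{example}\label{ex:spline}
Let $D\in C^2[0,\infty)$ be a cubic polynomial on each interval $[j,j+1]$, with $D(j)=0$ for all integers $j\ge0$; think of the difference of two cubic splines with integer knots that interpolate the same data. Put $\psi_j=D''(j)$. Since $D''$ is affine on $[j,j+1]$, Taylor's formula with integral remainder gives
\[
0=D(j+1)=D'(j)+\tfrac13\psi_j+\tfrac16\psi_{j+1},\qquad D'(j+1)=D'(j)+\tfrac12(\psi_j+\psi_{j+1})=\tfrac16\psi_j+\tfrac13\psi_{j+1}.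
\]
Comparing the two expressions for $D'(j)$, $j\ge1$, yields $\psi_{j-1}+4\psi_j+\psi_{j+1}=0$, with characteristic roots $-2\pm\sqrt3$. If also $D'(0)=0$, then $\psi_1=-2\psi_0$ and
\[
\psi_j=\tfrac12\psi_0\bigl[(-2-\sqrt3)^j+(-2+\sqrt3)^j\bigr],\qquad (\psi_j)=\psi_0\cdot(1,-2,7,-26,\dots).
\]
A discrepancy in the second derivative at $0$ alternates in sign and grows exponentially. If $D''$ is bounded, then $\psi_0=0$: value and slope at $0$, the data to the right, and boundedness at infinity determine the second derivative at $0$.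
\end{example}

At a touch point, value and slope of $g$ are given by \eqref{eq:contact}, so the example suggests that the curvature there is a functional of the path to the right. We do not compute its law. Instead we perturb. Let $c$ be a point just to the right of the pair, and add to the path a drift of size $\theta\in[0,1]$ on a long interval $(c,R)$; the path between the two touch points does not change. Suppose that two drifts, differing by $\Delta>0$, both produce a close pair at the same place. The two gaps $N_1,N_2$ and their slopes nearly vanish at $c$, and by (c) the two curvatures at $c$ agree up to $O(r)$. The difference $D=N_1-N_2$ then starts at $c$ with value and slope nearly $0$ and second derivative $\Delta+O(r)$. If $\Delta\gg r$, this is the situation of Example~\ref{ex:spline} with $\psi_0\ne0$, and it is impossible. Hence, for each path, the admissible drifts fill an interval of length about $r$. The laws of the drifted paths are comparable by the Cameron--Martin formula, so averaging over $\theta$ gains the factor $r$.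

Three features of the example must be replaced. The knots of two invelopes are unknown and different; the complementarity condition (iii) yields sign conditions that still force growth by a factor $2$ at each zero of $D$. Touch points do not occur at every integer; the ergodic theorem provides blocks containing touch points with high frequency (Section~\ref{sec:setup}). And boundedness of $D''$ is replaced by an $L^2$ bound, again from (iii). The comparison is carried out in Section~\ref{sec:comparison}, the Brownian estimates in Section~\ref{sec:brownian}, and the count in Section~\ref{sec:pairs}. Section~\ref{sec:compl} proves parts (1) and (3) of Theorem~\ref{thm:compl}.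

\section{Measurability, symmetries and good blocks}\label{sec:setup}

\subsection{The invelope as a Borel function of the path}

We shall apply Fubini's theorem to events defined through $H$, so we need $H$ to depend measurably on the path. Give $\Omega$ the topology of locally uniform convergence and $C^2(\mathbb{R})$ that of locally uniform convergence of derivatives up to order $2$; both spaces are Polish. Let $\mathbb{P}$ also denote the law of $V$ on $\Omega$. By Theorem~\ref{thm:GJW} there is a Borel set $\Omega_0\subset\Omega$ of full measure such that each $v\in\Omega_0$ has exactly one invelope $H_v$; we write $N_v,Z_v,g_v,h_v,\mu_v$ for the attached objects.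

\begin{lemma}\label{lem:borel}
The map $v\mapsto H_v$ from $\Omega_0$ to $C^2(\mathbb{R})$ is Borel.
\end{lemma}

\begin{proof}
A map between standard Borel spaces with Borel graph is Borel \cite[Theorem 14.12]{kechris}. So it suffices to show that the set $\Gamma$ of pairs $(v,H)$ with $H$ an invelope of $v$ is closed. Conditions (i) and (ii) are closed. Let $H_j\to H$ satisfy (ii). For $\phi\in C_c^\infty$ we have $\int\phi\,d\mu_{H_j}=\int\phi''H_j''\to\int\phi\,d\mu_H$. Taking $\phi\ge0$ with $\phi\ge1$ on a compact set shows that the masses of compact sets stay bounded, so the convergence extends to all $\phi\in C_c$ and to integrands $\phi_j\to\phi$ converging uniformly with supports in a fixed compact set. Fix $\chi_k\in C_c$ with $0\le\chi_k\uparrow1$. Then $(v,H)\mapsto\int\chi_k(H-Y_v)\,d\mu_H$ is continuous on the set where (ii) holds, and under (i) and (ii) condition (iii) says that these functionals vanish for all $k$.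
\end{proof}

Consequently $v\mapsto N_v$ and $v\mapsto h_v$ are Borel. For compact $K\subset\mathbb{R}$ the event $\{Z_v\cap K\ne\emptyset\}=\{\min_KN_v=0\}$ is Borel; for compact $K\subset\mathbb{R}^2$ so is the event $\{\min_{(s,t)\in K}(N_v(s)+N_v(t))=0\}$ that some $(s,t)\in K$ has $s,t\in Z_v$; and for an open interval $I$ so is $\{\mu_v(I)=0\}$, the event that $\int\phi_k\,d\mu_v=0$ for all members of a sequence $0\le\phi_k\uparrow\mathbf{1}_I$ in $C_c$. All events below are countable combinations of these and of closed conditions on $(v,h_v)$.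

\subsection{Shifts and reflection}

If $H$ is an invelope of $y$ and $P$ is a polynomial of degree at most $3$, then $H+P$ is an invelope of $y+P$: the gap and $\mu$ do not change, and $H''$ changes by an affine function. Since $(t+a)^4-t^4$ is a cubic, this makes the problem stationary; it is the reason for working with $h$ rather than $H''$.

\begin{lemma}\label{lem:sym}
Let $H$ be an invelope of $v\in\Omega$, with objects $N,Z,h$.
\begin{itemize}
\item[(a)] For $a\in\mathbb{R}$ let $\tau_av=v(a+\cdot)-v(a)$. The invelopes of $v$ and of $\tau_av$ are in bijection, and the invelope of $\tau_av$ corresponding to $H$ has touch set $Z-a$ and curvature $h(\cdot+a)$.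
\item[(b)] Let $v^*(x)=v(1)-v(1-x)$. Then $v^*$ has an invelope $H^*$ with $N^*(x)=N(1-x)$, $Z^*=1-Z$ and $h^*(x)=h(1-x)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $J_v(t+a)=J_v(a)+v(a)t+J_{\tau_av}(t)$, so $Y_v(t+a)=Y_{\tau_av}(t)+P_a(t)$ with the cubic $P_a(t)=J_v(a)+v(a)t+(t+a)^4-t^4$. The bijection is $H\mapsto H(\cdot+a)-P_a$. The new gap is $N(\cdot+a)$, and the new curvature is $H''(t+a)-[12(t+a)^2-12t^2]-12t^2=h(t+a)$.

(b) We have $J_{v^*}(x)=v(1)x-J_v(1)+J_v(1-x)$, so $Y_{v^*}(x)=Y_v(1-x)+P(x)$ with the cubic $P(x)=x^4-(1-x)^4-J_v(1)+v(1)x$. The function $H(1-\cdot)$ is an invelope of $Y_v(1-\cdot)$, since reflection preserves convexity and reflects $\mu$. Take $H^*=H(1-\cdot)+P$; then $h^*(x)=H''(1-x)+[12x^2-12(1-x)^2]-12x^2=h(1-x)$.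
\end{proof}

The maps $\tau_a$ form a group and preserve $\mathbb{P}$. We replace $\Omega_0$ by $\bigcap_{k\in\mathbb{Z}}\tau_k^{-1}\Omega_0$. By uniqueness, $Z_{\tau_kv}=Z_v-k$ and $h_{\tau_kv}=h_v(\cdot+k)$ for $v\in\Omega_0$ and $k\in\mathbb{Z}$: the pair $(Z,h)$ is stationary under integer shifts.

\begin{lemma}\label{lem:unbounded}
Almost surely $\operatorname{supp}\mu$, and hence $Z$, is unbounded above and below.
\end{lemma}

\begin{proof}
Almost surely $Y(t)/t^4\to1$ as $|t|\to\infty$. If $\mu$ vanished on a half-line, $H$ would be a cubic polynomial there, contradicting $H\ge Y$.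
\end{proof}

\subsection{Good blocks and the event $G$}\label{sub:good}

We now build the substitute for the integer knots of Example~\ref{ex:spline}. By Lemma~\ref{lem:unbounded} there is an integer $\ell\ge3$ with $\mathbb{P}(Z\cap[1,\ell-1]=\emptyset)<\frac1{40}$; then choose $M'$ with $\mathbb{P}(\max_{[0,\ell]}|h|>M')<\frac1{40}$. The \emph{core} of a block $B=[a,a+\ell]$ is $[a+1,a+\ell-1]$. The block is \emph{good} for an invelope if its core contains a touch point and $\max_B|h|\le M'$. For $j\ge1$ let
\[
B_j=[3+(j-1)\ell,\;3+j\ell],\qquad B_{-j}=1-B_j=[-2-j\ell,\;-2-(j-1)\ell].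
\]
By stationarity all these blocks are good with the same probability $p_0>\frac{19}{20}$.

Recall Birkhoff's ergodic theorem: if $T$ is an ergodic measure-preserving map and $A$ an event, then almost surely the proportion of $j\le k$ with $T^jv\in A$ tends to $\mathbb{P}(A)$ as $k\to\infty$. The pieces $(v(j\ell+x)-v(j\ell))_{0\le x\le\ell}$, $j\in\mathbb{Z}$, determine $v$ and are independent and identically distributed, and $\tau_{\pm\ell}$ shifts them; so $\tau_\ell$ and $\tau_{-\ell}$ are Bernoulli shifts, hence ergodic. With $A$ the event that $[0,\ell]$ is good, $B_j$ is good if and only if $\tau_\ell^{j-1}\tau_3v\in A$, and $B_{-j}$ is good if and only if $\tau_{-\ell}^{j}\tau_{-2}v\in A$. Hence almost surely the good blocks have density $p_0$ among $B_1,B_2,\dots$ and among $B_{-1},B_{-2},\dots$.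

Fix $\zeta>0$. Let $G$ be the set of $v\in\Omega_0$ such that
\begin{itemize}
\item[(G1)] $|h_v|\le M$ on $[-2,3]$, and $h_v$ is $M$-Lipschitz there;
\item[(G2)] at least $\frac9{10}m$ of the blocks $B_1,\dots,B_m$ are good, and at least $\frac9{10}m$ of $B_{-1},\dots,B_{-m}$;
\item[(G3)] the good blocks have lower density at least $\frac{19}{20}$ among $(B_j)_{j\ge1}$ and among $(B_{-j})_{j\ge1}$.
\end{itemize}
Here the integer $m\ge100$ is chosen so large that (G2) has probability at least $1-\zeta/2$ and
\begin{equation}\label{eq:R}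
R:=3+m\ell\quad\text{satisfies}\quad 4^{m/10}>128\,(R+1),
\end{equation}
and then $M\ge1$ so large that (G1) has probability at least $1-\zeta/2$, which is possible because $h$ is locally Lipschitz. Condition (G3) holds almost surely, so $\mathbb{P}(G)\ge1-\zeta$. Note that $R$ is the right endpoint of $B_m$.

\section{Comparison of two invelopes}\label{sec:comparison}

This section is deterministic and does not use uniqueness of invelopes. The constants $\ell,M',m,R,M$ are those of Section~\ref{sub:good}.

\begin{proposition}\label{prop:comparison}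
Let $v_1,v_2\in\Omega$ have invelopes $H_1,H_2$ with objects $N_i,Z_i,h_i,\mu_i$. Let $c\in[0,2]$ and $\Delta\in(0,1]$, and suppose:
\begin{itemize}
\item[(H1)] $v_2(x)-v_1(x)-\Delta\min(x,R)$ is constant on $[c,\infty)$;
\item[(H2)] for $i=1,2$, $|h_i|\le M$ on $[-2,3]$ and $h_i$ is $M$-Lipschitz there;
\item[(H3)] for $i=1,2$, at least $\frac9{10}m$ of $B_1,\dots,B_m$ are good for $H_i$;
\item[(H4)] for $i=1,2$, the blocks good for $H_i$ have lower density at least $\frac{19}{20}$ among $(B_j)_{j\ge1}$.
\end{itemize}
Let $D=N_1-N_2$. Then the following three inequalities cannot all hold: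
\begin{equation}\label{eq:small}
|D(c)|<\frac{\Delta^3}{512M^2},\qquad |D'(c)|\le\frac{\Delta^2}{64M},\qquad |h_1(c)-h_2(c)|\le\frac\Delta4 .
\end{equation}
\end{proposition}

We assume \eqref{eq:small} and bound the energy $\int_c^\infty(D'')^2$ from above and from below in contradictory ways.

\subsection{Sign structure}

We have $D'=H_1'-H_2'+v_2-v_1$. By (H1), $D'$ is locally Lipschitz on $[c,\infty)$, with derivative
\[
\psi=h_1-h_2+\Delta\mathbf{1}_{[c,R)}
\]
except at $R$. The function $\psi$ is locally Lipschitz on $[c,R)$ and on $[R,\infty)$ and jumps by $-\Delta$ at $R$. Put $D'''=H_1'''-H_2'''$. This is the right derivative of $h_1-h_2$, it is right-continuous and locally of bounded variation, $\psi'=D'''$ almost everywhere, and $dD'''=\mu_1-\mu_2$. On $Z_1$ we have $D=-N_2\le0$ and on $Z_2$ we have $D=N_1\ge0$. By (iii),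
\begin{equation}\label{eq:sign}
\operatorname{supp}\mu_1\subset Z_1\subset\{D\le0\},\qquad \operatorname{supp}\mu_2\subset Z_2\subset\{D\ge0\}.
\end{equation}
Both bounds come from \eqref{eq:sign}. First, the signed measure $D\,d(\mu_1-\mu_2)$ is nonpositive. Second, the distributional second derivative of $\psi$ on $(c,R)$ is $\mu_1-\mu_2$, so
\begin{equation}\label{eq:concave}
\text{in }(c,R):\quad \psi \text{ is concave on intervals where } D>0,\ \text{ convex on intervals where } D<0 .
\end{equation}
Finally, (H2) and \eqref{eq:small} give: $\psi$ is $2M$-Lipschitz on $[c,3]$, $|D'''(c)|\le2M$, $|\psi(c)|\le2M+1\le3M$, and $\psi(c)\ge\frac34\Delta$.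

\subsection{The upper bound on the energy}

\begin{lemma}\label{lem:energy}
$\int_c^\infty\psi^2\le(R+1)\Delta^2$.
\end{lemma}

\begin{proof}
Integrating $\psi^2=D''D''$ by parts twice produces the nonpositive term $D\,dD'''$ and the boundary term
\[
Q=D\,D'''-D'\psi .
\]
Precisely, recall that $d(F_1F_2)=F_1\,dF_2+F_2\,dF_1$ if $F_1,F_2$ are right-continuous and locally of bounded variation and $F_1$ is continuous. On $(c,R)$ and on $(R,\infty)$ this gives
\[
dQ=D\,dD'''+D'D'''\,dx-\psi^2\,dx-D'D'''\,dx=D\,d(\mu_1-\mu_2)-\psi^2\,dx\le-\psi^2\,dx .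
\]
At $R$ the jump of $Q$ is $D(R)(\mu_1-\mu_2)(\{R\})+\Delta D'(R)\le\Delta D'(R)$. Hence $Q$ is nonincreasing on $[R,\infty)$, and for $x\ge R$,
\begin{equation}\label{eq:Q}
\int_R^x\psi^2\le Q(R)-Q(x),\qquad \int_c^x\psi^2\le Q(c)+\Delta D'(R)-Q(x).
\end{equation}

\emph{The boundary term at infinity.} We show that $\int_R^\infty\psi^2<\infty$ and $\lim_{x\to\infty}Q(x)\ge0$. The difficulty is that we have no bound on $D'''$; we average $Q$ over an interval on which $D$ and $D'$ are controlled by $\psi$. By (H4), the set of $j$ for which $B_j,B_{j+1},B_{j+2}$ are good for both $H_1$ and $H_2$ has lower density at least $1-\frac6{20}>0$, so it is infinite. Let $\mathcal{J}=B_j\cup B_{j+1}\cup B_{j+2}=[a,a+\Lambda]$, $\Lambda=3\ell$, be such a triple with $a>R$. Pick $x_1\in Z_2$, $x_2\in Z_1$, $x_3\in Z_2$ in the three successive cores. By \eqref{eq:sign}, $D(x_1)\ge0\ge D(x_2)$ and $D(x_3)\ge0$. So $D$ has a zero in $\mathcal{J}$, and the minimum of $D$ over $[x_1,x_3]$ is attained at an interior point (at $x_2$ if the minimum is $0$), where $D'=0$. With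 $\|\psi\|_{\mathcal{J}}$ the norm in $L^2(\mathcal{J})$, the Cauchy--Schwarz inequality gives on $\mathcal{J}$
\[
|D'|\le\int_{\mathcal{J}}|\psi|\le\Lambda^{1/2}\|\psi\|_{\mathcal{J}},\qquad |D|\le\Lambda^{3/2}\|\psi\|_{\mathcal{J}} .
\]
Let $\chi$ be the tent function on $\mathcal{J}$ of height $1$, so that $|\chi'|=2/\Lambda$ and $\int\chi=\Lambda/2$. Since $\psi$ is Lipschitz on $\mathcal{J}$, we have $\int\chi D\,D'''=-\int(\chi D)'\psi$, and therefore
\[
\Bigl|\int\chi Q\Bigr|=\Bigl|\int\bigl(\chi'D\psi+2\chi D'\psi\bigr)\Bigr|\le\Bigl(\frac2\Lambda\Lambda^{3/2}+2\Lambda^{1/2}\Bigr)\|\psi\|_{\mathcal{J}}\int_{\mathcal{J}}|\psi|\le4\Lambda\|\psi\|_{\mathcal{J}}^2 .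
\]
As $Q\le Q(a)$ on $\mathcal{J}$, we have $\int\chi Q\le Q(a)\Lambda/2$, so
\begin{equation}\label{eq:Qa}
-Q(a)\le8\|\psi\|_{\mathcal{J}}^2 .
\end{equation}
On $\mathcal{J}$ goodness gives $|\psi|=|h_1-h_2|\le2M'$, so $-Q(a)\le32M'^2\Lambda$ for arbitrarily large $a$. By \eqref{eq:Q}, $\int_R^\infty\psi^2<\infty$. Then $\|\psi\|_{\mathcal{J}}\to0$ along the triples, and \eqref{eq:Qa} with the monotonicity of $Q$ gives $\lim Q\ge0$.

\emph{Conclusion.} Let $\|\psi\|$ be the norm in $L^2(c,\infty)$; it is finite, since $\psi$ is bounded on $[c,R]$. By \eqref{eq:small},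
\[
|Q(c)|\le\frac{\Delta^3}{512M^2}\,2M+\frac{\Delta^2}{64M}\,3M\le\frac{13}{256}\Delta^2,\qquad |D'(R)|\le\frac{\Delta^2}{64}+\sqrt R\,\|\psi\| .
\]
Letting $x\to\infty$ in \eqref{eq:Q} gives $\|\psi\|^2\le\frac12\Delta^2+\Delta\sqrt R\,\|\psi\|\le\frac12\Delta^2+\frac12R\Delta^2+\frac12\|\psi\|^2$.
\end{proof}

\subsection{Doubling at each zero}

Between two zeros of $D$ the function $\psi$ is no longer affine as in Example~\ref{ex:spline}, but by \eqref{eq:concave} it deviates from its chord in the favorable direction.

\begin{lemma}\label{lem:arch}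
Let $w>0$.
\begin{itemize}
\item[(a)] If $F\in C^2[a,a+w]$, $F''$ is concave, $F(a)\ge0$, $F'(a)\ge0$ and $F(a+w)=0$, then $F''(a+w)\le-2F''(a)$.
\item[(b)] If $\phi$ is continuous and concave on $[a,a+w]$ and $\phi(a)=A>0$, then $\int_a^{a+w}\phi^2\ge A^2w/32$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The graph of $F''$ lies above its chord. Since $\int_0^w(w-x)(1-\frac xw)\,dx=\frac{w^2}3$ and $\int_0^w(w-x)\frac xw\,dx=\frac{w^2}6$,
\[
0=F(a)+F'(a)w+\int_0^w(w-x)F''(a+x)\,dx\ge w^2\Bigl(\tfrac13F''(a)+\tfrac16F''(a+w)\Bigr).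
\]
(b) If $\phi\ge A/2$ on $[a,a+w/8]$, that interval contributes $A^2w/32$. Otherwise $\phi(a+x_1)<A/2$ for some $x_1\in(0,w/8]$. By concavity $\phi(a+x)\le A-\frac{A}{2}\frac{x}{x_1}\le A-4Ax/w$ for $x\ge x_1$, so $\phi\le-A$ on $[a+w/2,a+w]$, which contributes $A^2w/2$.
\end{proof}

The factor $2$ in (a) is attained at the first step of Example~\ref{ex:spline}.

\begin{lemma}\label{lem:growth}
$\int_c^R\psi^2\ge4^{m/10}\Delta^2/128$.
\end{lemma}

\begin{proof}
\emph{A starting point.} At $c$ the value and slope of $D$ are small but may be negative. We move slightly to the right, until the positive second derivative has overcome them. Let $w_0=\Delta/(8M)$ and $z_0=c+w_0<3$. On $[c,z_0]$ we have $\psi\ge\frac34\Delta-2Mw_0=\frac12\Delta$. By \eqref{eq:small},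
\[
D'(z_0)\ge-\frac{\Delta^2}{64M}+\frac{\Delta^2}{16M}>0,\qquad
D(z_0)\ge-|D(c)|-\frac{\Delta^2w_0}{64M}+\frac{\Delta w_0^2}4=\frac{\Delta^3}{512M^2}-|D(c)|>0 .
\]

\emph{The zeros of $D$.} We construct points $z_0<z_1<\cdots$ such that $F_j=(-1)^jD$ satisfies
\begin{equation}\label{eq:doubling}
F_j'(z_j)\ge0,\qquad F_j''(z_j)\ge2^{j-1}\Delta,\qquad F_j(z_j)\ge0,\qquad F_j>0\ \text{ just to the right of } z_j .
\end{equation}
This holds for $j=0$. Given $z_j$, stop if $D$ has no zero in $(z_j,R)$; otherwise let $z_{j+1}$ be the first such zero. Then $F_j>0$ on $(z_j,z_{j+1})$, so $F_j''$ is concave there by \eqref{eq:concave}. Lemma~\ref{lem:arch}(a) gives $F_{j+1}''(z_{j+1})\ge2F_j''(z_j)\ge2^j\Delta$. Since $F_j$ is positive to the left of its zero $z_{j+1}$, we have $F_{j+1}'(z_{j+1})\ge0$. A $C^2$ function with value $0$, nonnegative slope and positive second derivative at a point is positive just to its right, so \eqref{eq:doubling} holds for $j+1$. As $\psi$ is bounded on $[c,R)$, the construction stops: $D$ has finitely many zeros $z_1<\dots<z_k$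 in $(z_0,R)$. Lemma~\ref{lem:arch}(b) gives
\begin{equation}\label{eq:arch}
\int_{z_j}^{z_{j+1}}\psi^2\ge\frac{4^j\Delta^2}{128}\,(z_{j+1}-z_j).
\end{equation}

\emph{Many zeros early, and one late.} By \eqref{eq:arch} it suffices to find $\nu\ge m/10$ with $z_k-z_\nu\ge1$. By (H3), the number $K$ of blocks among $B_1,\dots,B_m$ that are good for both invelopes is at least $\frac45m\ge80$. Number them from left to right and choose $x_i$ in the core of the $i$th, with $x_i\in Z_1$ for odd $i$ and $x_i\in Z_2$ for even $i$. Then $z_0<x_1<\dots<x_K<R$, and by \eqref{eq:sign} $D(x_i)\le0$ for odd $i$ and $D(x_i)\ge0$ for even $i$. Let $i_1=\lceil K/3\rceil$ and let $\nu$ be the number of zeros of $D$ in $(z_0,x_{i_1}]$. This interval consists of the $\nu$ zeros and at most $\nu+1$ intervals on which $D$ has a strict sign. Such an interval contains at most one $x_i$, for otherwise it would contain two consecutive ones. Hence $i_1\le2\nu+1$ and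
\[
\nu\ge\tfrac12\bigl(\tfrac K3-1\bigr)\ge\tfrac{2m}{15}-\tfrac12\ge\tfrac m{10}.
\]
Also $D$ has a zero in $[x_{K-1},x_K]$, so $z_k\ge x_{K-1}$, while $z_\nu\le x_{i_1}$. Since $i_1<K-1$ and cores of different blocks are at distance at least $2$, we get $z_k-z_\nu\ge2$.
\end{proof}

Lemmas~\ref{lem:energy} and~\ref{lem:growth} contradict \eqref{eq:R}. This proves Proposition~\ref{prop:comparison}.

\begin{remark}
Hypothesis (H2) serves only at the starting point $c$; (H4) and the bound $M'$ serve only to remove the boundary term at infinity. Hypothesis (H3) forces $D$ to oscillate, and without zeros there is no doubling: the function $\frac\Delta2(x-c)^2$ on $[c,R)$ has value and slope $0$ and second derivative $\Delta$ at $c$, and its energy $(R-c)\Delta^2$ respects Lemma~\ref{lem:energy}. The drift is cut off at $R$ so that it lies in $L^2$; this costs energy linear in $R$, which the exponential growth beats.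
\end{remark}

\section{Two Brownian estimates}\label{sec:brownian}

\subsection{Change of drift}

For $\xi\in L^2(\mathbb{R})$ let $V^\xi(x)=V(x)+\int_0^x\xi$. The Cameron--Martin formula states that for Borel $A\subset\Omega$,
\[
\mathbb{P}(V\in A)=\mathbb{E}\bigl[\Phi_\xi\,\mathbf{1}\{V^\xi\in A\}\bigr],\qquad \Phi_\xi=\exp\Bigl(-\int\xi\,dV-\tfrac12\|\xi\|_2^2\Bigr),
\]
where $\int\xi\,dV$ is centered Gaussian with variance $\|\xi\|_2^2$. As $\Phi_\xi>0$, the laws of $V$ and $V^\xi$ are equivalent.

\begin{lemma}\label{lem:drift}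
For $\varepsilon\in(0,1)$, $\xi\in L^2(\mathbb{R})$ and Borel $A\subset\Omega$, with $C_\xi=\exp(\|\xi\|_2^2/(2\varepsilon))$,
\[
\mathbb{P}(V\in A)\le C_\xi\,\mathbb{P}(V^\xi\in A)^{1-\varepsilon},\qquad \mathbb{P}(V^\xi\in A)\le C_\xi\,\mathbb{P}(V\in A)^{1-\varepsilon}.
\]
\end{lemma}

\begin{proof}
For the first bound use H\"older's inequality with exponents $\frac1\varepsilon$ and $\frac1{1-\varepsilon}$, and $(\mathbb{E}\,\Phi_\xi^{\,a})^{1/a}=\exp(\frac{a-1}2\|\xi\|_2^2)$ for $a=1/\varepsilon$. The second is the first applied to $-\xi$ and the set $\{v:v+\int_0^\cdot\xi\in A\}$.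
\end{proof}

\subsection{Persistence of integrated Brownian motion}

\begin{lemma}\label{lem:persist}
Let $B$ be a standard Brownian motion on $[0,\infty)$ started at $0$. There is an absolute constant $C_0$ such that for all $T\ge0$,
\[
\varpi(T):=\mathbb{P}\Bigl(\int_0^xB\le1+x\ \text{ for all } x\in[0,T]\Bigr)\le C_0(1+T)^{-1/4}.
\]
\end{lemma}

The exponent has a simple origin. Cut the path at returns of $B$ to $0$. The integrals over the cycles are the steps of a symmetric random walk; about $T^{1/2}$ cycles fit into $[0,T]$, and a symmetric walk stays nonpositive for $k$ steps with probability about $k^{-1/2}$. The latter is Sparre Andersen's theorem \cite[XII.7]{feller}: if $X_1,X_2,\dots$ are independent with a common symmetric law without atoms and $S_j=X_1+\dots+X_j$, then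
\[
\mathbb{P}(S_1\le0,\dots,S_k\le0)=\gamma_k:=\binom{2k}k4^{-k},
\]
whatever the law. The difficulty is that the number of cycles depends on the path; it is resolved by this universality.

\begin{proof}[Proof of Lemma~\ref{lem:persist}]
Since zeros of $B$ accumulate, a cycle is required to reach $\pm1$. Let $\sigma_0=0$, $e_k=\inf\{x\ge\sigma_{k-1}:|B(x)|=1\}$, $\sigma_k=\inf\{x>e_k:B(x)=0\}$, $X_k=\int_{\sigma_{k-1}}^{\sigma_k}B$, $d_k=\sigma_k-\sigma_{k-1}$, and $S_k=\int_0^{\sigma_k}B$. By the strong Markov property the pairs $(X_k,d_k)$ are independent and identically distributed, and by the symmetry $B\mapsto-B$ the pair $(-X_1,d_1)$ has the law of $(X_1,d_1)$.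

\emph{No atoms.} Fix $x_0\in\mathbb{R}$ and $u>0$. On $\{\max_{[0,u]}|B|<1\}$ we have $X_1=\int_0^uB+\Xi$, where $\Xi$ is a function of the path on $[u,\infty)$. Given the path on $[u,\infty)$, the path on $[0,u]$ is a Brownian bridge, so $\int_0^uB$ has a Gaussian conditional density. Hence $\mathbb{P}(X_1=x_0,\ \max_{[0,u]}|B|<1)=0$; let $u\to0$.

\emph{Independence from the clock.} Let $\mathcal{A}_k=\{S_1\le0,\dots,S_k\le0\}$, with $\mathcal{A}_0$ the sure event. For $\omega\ge0$, under the law with density proportional to $e^{-\omega\sigma_k}=\prod_{j\le k}e^{-\omega d_j}$ the variables $X_1,\dots,X_k$ are still independent with a common symmetric law without atoms. So $\mathbb{E}[e^{-\omega\sigma_k}\mathbf{1}_{\mathcal{A}_k}]=\gamma_k\mathbb{E}[e^{-\omega\sigma_k}]$ for all $\omega\ge0$, and by uniqueness of Laplace transforms $\sigma_k$ is independent of $\mathcal{A}_k$. Let $K_T=\max\{k:\sigma_k\le T\}$. The event $\{K_T=k\}=\{\sigma_k\le T<\sigma_k+d_{k+1}\}$ is independent of $\mathcal{A}_k$, because $d_{k+1}$ is independent of the earlier cycles.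 Writing $\gamma_k=\sum_{j\ge k}(\gamma_j-\gamma_{j+1})$, which holds since $\gamma_k\to0$ by the bound below, we get
\begin{equation}\label{eq:abel}
\mathbb{P}(S_j\le0\text{ for }1\le j\le K_T)=\sum_{k\ge0}\gamma_k\mathbb{P}(K_T=k)=\sum_{k\ge0}(\gamma_k-\gamma_{k+1})\,\mathbb{P}(K_T\le k).
\end{equation}

\emph{Bounds.} We have $\gamma_{k+1}/\gamma_k=\frac{2k+1}{2k+2}$ and $(2k+1)^2(k+2)=4k^3+12k^2+9k+2\le4(k+1)^3$, so $\gamma_k\le(k+1)^{-1/2}$ by induction, and $\gamma_k-\gamma_{k+1}=\frac{\gamma_k}{2k+2}\le\frac12(k+1)^{-3/2}$. Next, $\{K_T\le k\}=\{\sigma_{k+1}>T\}$, and $\sigma_{k+1}$ is the sum of $k+1$ exit times from $(-1,1)$, each of mean $1$, and of $k+1$ independent return times from $\pm1$ to $0$, whose sum has the law of the hitting time of level $k+1$. By the reflection principle the hitting time of level $a$ exceeds $T/2$ with probability $\mathbb{P}(|B(T/2)|<a)\le2a/\sqrt{\pi T}$. One of the two sums must exceed $T/2$, so by Markov's inequality, for $T\ge1$,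
\[
\mathbb{P}(K_T\le k)\le\frac{2(k+1)}T+\frac{2(k+1)}{\sqrt{\pi T}}\le4(k+1)T^{-1/2}.
\]
Use this in \eqref{eq:abel} for $j=k+1\le\sqrt T$ and the bound $1$ for $j>\sqrt T$. Since $\sum_{j\le x}j^{-1/2}\le2x^{1/2}$ and $\sum_{j>x}j^{-3/2}\le x^{-3/2}+2x^{-1/2}\le3x^{-1/2}$ for $x\ge1$, the left side of \eqref{eq:abel} is at most $4T^{-1/4}+\frac32T^{-1/4}\le6T^{-1/4}$.

\emph{From the barrier $0$ to the barrier $1+x$.} We spend one unit of time to acquire a negative area and a negative slope. Let $\mathcal{D}=\{|B(x)+4x|<\frac12\text{ for all }x\le1\}$, an event of positive probability by the Cameron--Martin formula. On $\mathcal{D}$ we have $|B|<1$ on $[0,\frac18]$, $B<0$ on $[\frac18,1]$, $B(1)\le-1$ and $\int_0^1B\le-1$; so $e_1>\frac18$ and $\sigma_1>1$. Let $\tilde B(y)=B(1+y)-B(1)$, a Brownian motion independent of $\mathcal{D}$. If $\int_0^y\tilde B\le1+y$ on $[0,T]$, then on $\mathcal{D}$ we have $\int_0^{1+y}B\le-1-y+\int_0^y\tilde B\le0$ there, so $S_j\le0$ for $1\le j\le K_{T+1}$. Hence $\mathbb{P}(\mathcal{D})\,\varpi(T)\le6(T+1)^{-1/4}$.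
\end{proof}

\begin{corollary}\label{cor:persist}
Let $M\ge1$ and $\varepsilon\in(0,1)$. There is $C=C(M,\varepsilon)$ such that for $n\ge2$, $\delta>0$, $\tau\in(0,1]$ and
\[
\beta(x)=2n\delta^{3/2}+n\delta^{1/2}x+Mx^2
\]
we have $\mathbb{P}\bigl(\int_0^xB\le\beta(x)\text{ for all }x\in[0,\tau]\bigr)\le C\,(n^2\delta/\tau)^{(1-\varepsilon)/4}$.
\end{corollary}

\begin{proof}
Since $\int_0^xB-Mx^2=\int_0^x(B(y)-2My)\,dy$, the parabola is a drift. Lemma~\ref{lem:drift} with $\xi=-2M\mathbf{1}_{(0,\tau)}$ bounds the probability by $C\,\mathbb{P}(\int_0^xB\le2n\delta^{3/2}+n\delta^{1/2}x\text{ on }[0,\tau])^{1-\varepsilon}$. Put $x=n^2\delta y$. By Brownian scaling $\int_0^xB$ has the law of $n^3\delta^{3/2}\int_0^yB$ as a process, so the barrier becomes $2n^{-2}+y\le1+y$ on $[0,\tau/(n^2\delta)]$. Apply Lemma~\ref{lem:persist}.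
\end{proof}

\begin{remark}\label{rem:fixed}
If a fixed $s$ is a touch point, \eqref{eq:parabola} gives $\int_s^{s+x}(V-V(s))\le Mx^2$ on $[0,1]$ for some integer $M$. For each $M$ this has probability $0$: let $\delta\to0$ in Corollary~\ref{cor:persist}.
\end{remark}

\section{Close pairs of touch points}\label{sec:pairs}

Keep $\zeta$ and $G$ from Section~\ref{sub:good} and fix $\varepsilon\in(0,\frac1{100}]$. The letter $C$ denotes constants depending only on $\ell,M',m,M,\varepsilon$. For $n\ge1$ let $r=2^{-n}$ and $\delta=r^4$; the factor $n=\log_2(1/r)$ will absorb the largest oscillation of $V$ on a cell. Choose $n_0$ such that for all $n\ge n_0$,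
\begin{equation}\label{eq:n0}
n\ge16M,\qquad 24\,n\,r^{\varepsilon}\le1,\qquad 256\,Mn\,r^{2\varepsilon}\le1,\qquad 1024\,M^2n\,r^3<1 ,
\end{equation}
and let $n\ge n_0$. In particular $r\le2^{-16}$ and $2nr\le1$.

\subsection{Pair events and drifted paths}

For integers $k<l$ put $p=k\delta$, $p'=p+\delta$, $q=l\delta$, $q'=q+\delta$ and $\lambda=q-p'$. Call $(k,l)$ \emph{admissible} if $p\ge0$, $q\le1$ and $r/2\le\lambda\le2r$. There are at most $(r^{-4}+1)(\frac32r^{-3}+1)\le6r^{-7}$ admissible pairs. Fix one, and let $\mathcal{E}=\mathcal{E}_{n,k,l}$ be the set of $v\in\Omega_0$ such that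
\begin{itemize}
\item[(E1)] $v\in G$;
\item[(E2)] the oscillation (maximum minus minimum) of $v$ on $[p,p']$ and on $[q,q']$ is at most $n\delta^{1/2}=nr^2$;
\item[(E3)] there are $s\in Z_v\cap[p,p']$ and $t\in Z_v\cap[q,q']$ with $r\le t-s\le2r$.
\end{itemize}
For $\theta=(\theta_1,\theta_2)\in[0,1]^2$ and $v\in\Omega$ let
\[
\xi_\theta=\theta_1\mathbf{1}_{(1-R,\,p)}+\theta_2\mathbf{1}_{(q',\,R)},\qquad v_\theta(x)=v(x)+\int_0^x\xi_\theta,\qquad S(v)=\{\theta\in[0,1]^2:v_\theta\in\mathcal{E}\};
\]
see Figure~\ref{fig:pair}. The difference $v_\theta-v$ is constant on $[p,q']$. The map $(\theta,v)\mapsto v_\theta$ is continuous and $\mathcal{E}$ is Borel, so $\{(\theta,v):\theta\in S(v)\}$ is Borel. For $\theta\in S(v)$ we write $N_\theta,g_\theta,h_\theta$ for the objects of $v_\theta$.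

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (0,0)--(12,0);
\draw[line width=1.8pt] (0.5,0)--(3.4,0);
\draw[line width=1.8pt] (8.6,0)--(11.5,0);
\foreach \x/\y in {0.5/{1-R},3.4/{p},4.2/{p'},7.8/{q},8.6/{q'},11.5/{R}}
  \draw (\x,0.12)--(\x,-0.12) node[below]{$\y$};
\draw[dashed] (5.4,-0.3)--(5.4,0.9);
\draw[dashed] (6.6,-0.3)--(6.6,0.9);
\fill (3.75,0) circle (1.8pt) node[above]{$s$};
\fill (8.15,0) circle (1.8pt) node[above]{$t$};
\draw[->] (3.4,0.7)--(2.0,0.7);
\draw[->] (4.2,0.7)--(5.3,0.7);
\draw[->] (7.8,0.7)--(6.7,0.7);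
\draw[->] (8.6,0.7)--(10.0,0.7);
\node[below] at (1.9,-0.12) {drift $\theta_1$};
\node[below] at (10.1,-0.12) {drift $\theta_2$};
\end{tikzpicture}
\caption{Two touch points $s<t$ at distance about $r$ in cells $[p,p']$ and $[q,q']$ of length $r^4$ (not to scale). Arrows: the four independent stretches of the path on which a persistence event holds. The middle third of $[p',q]$, between the dashed lines, carries the slope and area constraints. Thick segments: where drifts are added to the path.}
\label{fig:pair}
\end{figure}

We want to bound the expected area of $S(V)$ by the product of a deterministic bound on the area and the probability that $S(V)$ is nonempty. For this the constraints (a) and (b) of Section~\ref{sub:count} must be expressed through $v$ itself, at the nonrandom cell endpoints, and without reference to $\theta$. Let $b(y)=v(p'+y)-v(p')$ for $y\in[0,\lambda]$, let $\beta$ be as in Corollary~\ref{cor:persist}, and let $\mathcal{P}$ be the set of $v\in\Omega$ such that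
\begin{itemize}
\item[(P1)] $|b(\lambda)|\le3Mr$ and $\bigl|\int_0^\lambda b-\frac\lambda2b(\lambda)\bigr|\le3nr^3$;
\item[(P2)] $\int_0^y(v(p'+x)-v(p'))\,dx\le\beta(y)$ and $\int_0^y(v(q)-v(q-x))\,dx\le\beta(y)$ for $y\in[0,\lambda]$;
\item[(P3)] $\int_0^y(v(p)-v(p-x))\,dx\le\beta(y)$ and $\int_0^y(v(q'+x)-v(q'))\,dx\le\beta(y)$ for $y\in[0,1]$.
\end{itemize}

\begin{lemma}\label{lem:local}
Let $v\in\Omega$ and $\theta\in S(v)$. Then $v\in\mathcal{P}$, and for $c\in\{p,q'\}$,
\begin{equation}\label{eq:pinned}
0\le N_\theta(c)\le2nr^6,\qquad |N_\theta'(c)|\le2nr^2,\qquad |h_\theta(c)-b(\lambda)/\lambda|\le3nr .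
\end{equation}
\end{lemma}

\begin{proof}
Let $s,t$ be as in (E3) for $v_\theta$. Increments of $v$ and $v_\theta$ within $[p,q']$ coincide; in particular (E2) holds for $v$.

\emph{(P2) and (P3).} By \eqref{eq:parabola} and (G1), $\int_z^u(v_\theta-v_\theta(z))\le\frac M2(u-z)^2$ for $z\in\{s,t\}$ and $u\in[-2,3]$. For $u\in[p,q']$ the left side equals $\int_z^u(v-v(z))$. For $z=t$ and $u\in[q',q'+1]$ it exceeds $\int_t^u(v-v(t))$ by $\theta_2(u-q')^2/2$. For $z=s$ and $u\in[p-1,p]$ we have $v_\theta(y)-v_\theta(s)=v(y)-v(s)-\theta_1(p-y)$ for $y\in[u,p]$, and the integral runs backward, so the excess is $\theta_1(p-u)^2/2$. Both excesses are nonnegative; this is why the drifts are taken nonnegative. So $\int_z^u(v-v(z))\le\frac M2(u-z)^2$ in all these cases. Let $e$ be an endpoint of the cell containing $z$. Then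
\[
\int_e^u(v-v(e))=\int_z^u(v-v(z))-\int_z^e(v-v(z))+(v(z)-v(e))(u-e).
\]
By (E2) and $(u-z)^2\le2(u-e)^2+2\delta^2$, the right side is at most $M(u-e)^2+M\delta^2+n\delta^{3/2}+n\delta^{1/2}|u-e|\le\beta(|u-e|)$, as $M\delta^2\le n\delta^{3/2}$. The choices $(z,e,u)=(s,p',p'+y)$, $(t,q,q-y)$, $(s,p,p-y)$, $(t,q',q'+y)$ give the four inequalities; for $u=e-y$ note $\int_e^{e-y}(v-v(e))=\int_0^y(v(e)-v(e-x))\,dx$.

\emph{Slope.} By \eqref{eq:contact} and (G1), $|v(t)-v(s)|=|g_\theta'(t)-g_\theta'(s)|\le2Mr$. By (E2),
\begin{equation}\label{eq:slope}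
|b(\lambda)-(v(t)-v(s))|\le2nr^2\le Mr ,
\end{equation}
so $|b(\lambda)|\le3Mr$.

\emph{Area.} Let $\mathcal{T}=\int_s^tv-\frac{t-s}2(v(s)+v(t))$, which does not change if a constant is added to $v$ on $[s,t]$. By \eqref{eq:contact}, $\mathcal{T}$ is the error of the trapezoidal rule for $g_\theta'$ on $[s,t]$. Two integrations by parts give $\mathcal{T}=-\frac12\int_s^t(x-s)(t-x)h_\theta'(x)\,dx$, so $|\mathcal{T}|\le M(t-s)^3/12\le Mr^3$ by (G1). With $\bar v=v-v(p')$ we have $\int_0^\lambda b=\int_{p'}^q\bar v$, $b(\lambda)=\bar v(q)$, and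
\[
\int_0^\lambda b-\frac\lambda2b(\lambda)-\mathcal{T}=-\int_s^{p'}\bar v-\int_q^t\bar v+\frac{t-s}2\bigl[\bar v(s)+\bar v(t)-\bar v(q)\bigr]+\frac{t-s-\lambda}2\,b(\lambda).
\]
Since $0\le t-s-\lambda\le2\delta$, the four terms are bounded by $nr^6$, $r^4(3Mr+nr^2)$, $2nr^3$ and $3Mr^5$. Adding $|\mathcal{T}|$ and using $M\le n/16$, we have $Mr^3+2nr^6+6Mr^5\le nr^3$, which completes (P1).

\emph{Gap at $c$.} Let $z=s$ if $c=p$ and $z=t$ if $c=q'$. For $x$ between $z$ and $c$, \eqref{eq:contact} gives $N_\theta'(x)=[g_\theta'(x)-g_\theta'(z)]-[v_\theta(x)-v_\theta(z)]$, so $|N_\theta'(x)|\le M\delta+n\delta^{1/2}\le2nr^2$. Since $N_\theta(z)=0$ and $|c-z|\le\delta$, also $N_\theta(c)\le2nr^6$.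

\emph{Curvature at $c$.} The quotient $\frac{v(t)-v(s)}{t-s}$ is the mean of $h_\theta$ over $[s,t]$, and every point of $[s,t]$ is within $2r+\delta\le3r$ of $c$; so it differs from $h_\theta(c)$ by at most $3Mr$. By \eqref{eq:slope},
\[
\Bigl|\frac{v(t)-v(s)}{t-s}-\frac{b(\lambda)}\lambda\Bigr|\le\frac{2nr^2}{r}+|b(\lambda)|\,\frac{t-s-\lambda}{(t-s)\lambda}\le2nr+3Mr\,\frac{2r^4}{r^2/2}\le2nr+3Mr .
\]
The total is at most $2nr+6Mr\le3nr$.
\end{proof}

\subsection{The probability of the local constraints}

\begin{lemma}\label{lem:P}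
$\mathbb{P}(V\in\mathcal{P})\le Cn^3r^{\frac{11}2(1-\varepsilon)}$.
\end{lemma}

\begin{proof}
Conditions (P1) and (P2) involve the same stretch $[p',q]$. To separate them, put $w=\lambda/3\ge r/6$ and keep the inequalities in (P2) only for $y\le w$. The increments of $V$ over the five intervals $(-\infty,p]$, $[p',p'+w]$, $[p'+w,q-w]$, $[q-w,q]$, $[q',\infty)$ are independent. Each of the four persistence events depends on one of the intervals other than the middle one, and each integrand is a Brownian motion in $x$. By Corollary~\ref{cor:persist}, the two events in (P3) have probability at most $C(n^2r^4)^{(1-\varepsilon)/4}$ each, and the two restricted events in (P2) at most $C(6n^2r^3)^{(1-\varepsilon)/4}$ each.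

Condition on the increments over the four outer intervals. Let $X=b(2w)-b(w)$ and $U=\int_w^{2w}(b-b(w))$. Up to terms fixed by the conditioning, $b(\lambda)$ equals $X$ and $\int_0^\lambda b$ equals $U+wX$, the term $wX$ coming from the last third. So $(b(\lambda),\int_0^\lambda b-\frac\lambda2b(\lambda))$ is a translate of $(X,U-\frac w2X)$, the image of $(X,U)$ under a linear map of determinant $1$. The Gaussian vector $(X,U)$ has variances $w$ and $w^3/3$ and covariance $w^2/2$, hence covariance determinant $w^4/12$ and density at most $\sqrt{12}/(2\pi w^2)\le Cr^{-2}$. Condition (P1) describes a rectangle of area $36Mnr^4$, so its conditional probability is at most $Cnr^2$. The product of the five bounds is $Cn^{1+2(1-\varepsilon)}r^{2+\frac72(1-\varepsilon)}\le Cn^3r^{\frac{11}2(1-\varepsilon)}$.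
\end{proof}

\subsection{The set of admissible drifts is small}

\begin{lemma}\label{lem:window}
For every $v\in\Omega$, any $\theta,\vartheta\in S(v)$ satisfy $|\theta_i-\vartheta_i|<r^{1-\varepsilon}$ for $i=1,2$. Hence $S(v)$ has Lebesgue measure $|S(v)|\le r^{2-2\varepsilon}$.
\end{lemma}

\begin{proof}
By \eqref{eq:pinned}, in which $b(\lambda)/\lambda$ does not depend on the drift, we have for $c\in\{p,q'\}$
\[
|(N_\theta-N_\vartheta)(c)|\le2nr^6,\qquad|(N_\theta-N_\vartheta)'(c)|\le4nr^2,\qquad|h_\theta(c)-h_\vartheta(c)|\le6nr .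
\]
If $\Delta\ge r^{1-\varepsilon}$, then \eqref{eq:n0} gives $2nr^6<r^3/(512M^2)\le\Delta^3/(512M^2)$, $4nr^2\le\Delta^2/(64M)$ and $6nr\le\Delta/4$.

\emph{Second coordinate.} Suppose $\Delta:=\vartheta_2-\theta_2\ge r^{1-\varepsilon}$, exchanging $\theta$ and $\vartheta$ if needed. Take $v_1=v_\theta$, $v_2=v_\vartheta$ and $c=q'\in[0,2]$ in Proposition~\ref{prop:comparison}. On $(q',\infty)$ the derivative of $v_2-v_1$ is $\Delta\mathbf{1}_{(q',R)}$, which is (H1), and (H2)--(H4) follow from (E1). The three inequalities \eqref{eq:small} hold, a contradiction.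

\emph{First coordinate.} Suppose $\Delta:=\vartheta_1-\theta_1\ge r^{1-\varepsilon}$. Take $v_1=(v_\theta)^*$, $v_2=(v_\vartheta)^*$ with the reflected invelopes of Lemma~\ref{lem:sym}(b), and $c=1-p\in[0,1]$. The derivative of $v_2-v_1$ at $x$ is $(\xi_\vartheta-\xi_\theta)(1-x)$, which for $x>1-p$ equals $\Delta\mathbf{1}\{x<R\}$; this is (H1). The map $x\mapsto1-x$ preserves $[-2,3]$ and carries $B_{-j}$ and its core to $B_j$ and its core, so (G1)--(G3) give (H2)--(H4). The bounds at $p$ become \eqref{eq:small} at $1-p$, a contradiction.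
\end{proof}

\subsection{Averaging over drifts and summation}

Let $A_n$ be the event that there are $s<t$ in $Z\cap[0,1]$ with $2^{-n}\le t-s\le2^{1-n}$, and put $\kappa=\frac{15}2(1-\varepsilon)^2-7$.

\begin{proposition}\label{prop:An}
For $n\ge n_0$, $\ \mathbb{P}(A_n\cap G)\le Cn^32^{-\kappa n}+8\cdot16^ne^{-n^2/8}$.
\end{proposition}

\begin{proof}
Fix an admissible pair. Since $\|\xi_\theta\|_2^2\le(p+R-1)+(R-q')\le2R$, Lemma~\ref{lem:drift} gives $\mathbb{P}(V\in\mathcal{E})^{1/(1-\varepsilon)}\le C\,\mathbb{P}(V_\theta\in\mathcal{E})$ for every $\theta\in[0,1]^2$. Integrate over $\theta$ and use Fubini's theorem. By Lemmas~\ref{lem:local} and~\ref{lem:window}, $|S(v)|\le r^{2-2\varepsilon}\mathbf{1}_{\mathcal{P}}(v)$, so by Lemma~\ref{lem:P}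
\[
\mathbb{P}(V\in\mathcal{E})\le C\bigl(\mathbb{E}|S(V)|\bigr)^{1-\varepsilon}\le C\bigl(r^{2(1-\varepsilon)}\,n^3r^{\frac{11}2(1-\varepsilon)}\bigr)^{1-\varepsilon}\le Cn^3r^{\frac{15}2(1-\varepsilon)^2}.
\]
Let $O_n$ be the event that $V$ has oscillation at most $n\delta^{1/2}$ on each cell $[j\delta,(j+1)\delta]$, $0\le j\le\delta^{-1}$. There are $16^n+1$ cells, and by scaling and the reflection principle each fails with probability at most $\mathbb{P}(\max_{[0,1]}|B|>n/2)\le4e^{-n^2/8}$. So $\mathbb{P}(O_n^c)\le8\cdot16^ne^{-n^2/8}$.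

Suppose $A_n\cap G\cap O_n$ occurs, with points $s,t$. Let $k=\lfloor s/\delta\rfloor$ and $l=\lfloor t/\delta\rfloor$. Then $p\ge0$, $q\le t\le1$ and $t-s-2\delta\le\lambda\le t-s$. As $2\delta\le r/2$, we get $\lambda\in[r/2,2r]$; so $k<l$, the pair is admissible, and $V\in\mathcal{E}_{n,k,l}$. Sum over the at most $6r^{-7}$ admissible pairs.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\varepsilon=\frac1{100}$, so that $\kappa>0.35$. Then $\sum_n\mathbb{P}(A_n\cap G)<\infty$, and by the Borel--Cantelli lemma almost no path in $G$ lies in infinitely many $A_n$. If $Z\cap[0,1]$ is infinite, it contains pairs at arbitrarily small positive distances, and every distance in $(0,1]$ lies in some $[2^{-n},2^{1-n}]$; so infinitely many $A_n$ occur. Hence $\mathbb{P}(Z\cap[0,1]\text{ is infinite})\le\mathbb{P}(G^c)\le\zeta$. As $\zeta>0$ is arbitrary, $Z\cap[0,1]$ is almost surely finite, and by stationarity so is $Z\cap[j,j+1]$ for all $j\in\mathbb{Z}$.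
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(2)]
For $\alpha\le0$ take $C=1$. Let $0<\alpha<\frac12$. Since $\kappa\to\frac12$ as $\varepsilon\to0$, we can fix $\varepsilon\le\frac1{100}$ with $\kappa>\alpha$; then Proposition~\ref{prop:An} gives $\mathbb{P}(A_n\cap G)\le C2^{-\alpha n}$ for $n\ge n_0$. If $s<t$ in $Z\cap[0,1]$ have $t-s\le\rho$, then $A_n$ occurs for some $n$ with $2^{-n}\le\rho$. For $\rho\le2^{-n_0}$ all such $n$ are at least $n_0$, and the geometric sum of the bounds is at most $C\rho^\alpha/(1-2^{-\alpha})$; add $\mathbb{P}(G^c)\le\zeta$. For $\rho>2^{-n_0}$ the claim holds once $C\ge2^{\alpha n_0}$.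
\end{proof}

\section{Knots of the spline and related processes}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(1)]
We know $\operatorname{supp}\mu\subset Z$. A touch point that carries no mass of $\mu$ nearby is unstable: lowering $Y$ there by a small bump leaves the invelope unchanged and destroys the contact. Averaging over the height of the bump turns this into a proof.

If $s\in Z\setminus\operatorname{supp}\mu$, then $s$ lies in a bounded open interval $I$ with rational endpoints and $\mu(I)=0$. So it suffices to show $\mathbb{P}(V\in F_I)=0$ for the Borel set $F_I=\{v\in\Omega_0:\mu_v(I)=0,\ Z_v\cap I\ne\emptyset\}$. Let $\phi\in C_c^\infty(\mathbb{R})$ be positive on $I$ and zero off $I$. For $v\in\Omega$ and $u\in[0,1]$ let $v^u=v+u(\phi'-\phi'(0))$, so that $Y_{v^u}(t)=Y_v(t)+u\,[\phi(t)-\phi(0)-\phi'(0)t]$.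

For each $v$ at most one $u$ has $v^u\in F_I$. Indeed, suppose $u<u'$ and $v^u,v^{u'}\in F_I$. We have $Y_{v^u}=Y_{v^{u'}}+\mathcal{L}-(u'-u)\phi$ with $\mathcal{L}$ affine. Let $\tilde H=H_{v^{u'}}+\mathcal{L}$. Then $\tilde H''$ is convex, $d\tilde H'''=\mu_{v^{u'}}$, and
\[
\tilde H-Y_{v^u}=N_{v^{u'}}+(u'-u)\phi\ge0 .
\]
The right side integrates to $0$ against $\mu_{v^{u'}}$, by (iii) and because $\mu_{v^{u'}}(I)=0$. So $\tilde H$ is an invelope of $v^u$, and by uniqueness $H_{v^u}=\tilde H$. Then $N_{v^u}>0$ on $I$, contradicting $v^u\in F_I$.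

By Fubini's theorem $\mathbb{P}(V^u\in F_I)=0$ for almost every $u$. Since $V^u=V+\int_0^\cdot u\phi''$ has a law equivalent to that of $V$, we get $\mathbb{P}(V\in F_I)=0$.

Thus $Z=\operatorname{supp}\mu$ almost surely. This set is locally finite by Theorem~\ref{thm:main} and unbounded in both directions by Lemma~\ref{lem:unbounded}. An isolated point of the support of a measure carries positive mass, so $\mu$ is a locally finite sum of point masses, positive exactly at the points of $Z$. Hence $H'''$ is a step function jumping exactly on $Z$, and $H\in C^2$ is a cubic between consecutive points of $Z$.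
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(3)]
Let $c_1,c_2>0$. If $H$ is an invelope of $y$, then $c_1H(c_2\,\cdot)$ is an invelope of $c_1y(c_2\,\cdot)$, with touch set and support of $\mu$ divided by $c_2$, and this correspondence is a bijection. By Brownian scaling $c_1Y(c_2t)$ has the law of $c_1c_2^{3/2}J_V(t)+c_1c_2^4t^4$ as a process. The choice $c_2^{5/2}=a/\sigma$, $c_1=\sigma c_2^{-3/2}$ gives $\sigma J_V(t)+at^4$.

For $Y+\varphi$ write $\varphi(t)=\varphi(0)+\varphi'(0)t+\int_0^t\int_0^x\varphi''(y)\,dy\,dx$. Then $Y+\varphi$ is $Y_v$ plus an affine function, for the path $v=V+\int_0^\cdot\varphi''$. The affine function is simply added to the invelope, and the law of $v$ is equivalent to that of $V$ because $\varphi''\in L^2(\mathbb{R})$.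

Existence and uniqueness of the invelope, Theorem~\ref{thm:main} and part (1) are almost sure properties of the path, so they transfer in both cases.
\end{proof}

\begin{thebibliography}{9}

\bibitem{invelope}
\emph{A Canonical Process For Estimation Of Convex Functions},
\texttt{http://dutiosb.twi.tudelft.nl/\textasciitilde pietg/invelope.pdf}.

\bibitem{feller}
Feller, Vol.~II, XII.7.

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}, Theorem 14.12.

\end{thebibliography}
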